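# The joint spectrum of $\underline\chi_j$ and $\overline\chi_j$ for $n$-systems: a counterexample and a classification

## 1. Doubling with five components

Take five numbers in increasing order, with a bar after the second: $(1,2\mid 2,4,8)$. We raise one number at a time, at unit speed, as follows:
$$(1,2\mid 2,4,8)\to(1,2\mid 4,4,8)\to(1,2\mid 4,8,8)\to(1,2\mid 4,8,16)\to(2,2\mid 4,8,16)\to(2,4\mid 4,8,16).$$
The last list is twice the first, so we can repeat forever. Watch the quotient
$$\chi=\frac{\text{sum of the numbers right of the bar}}{\text{sum of the numbers left of the bar}} .$$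
It starts at $14/3$. While the numbers on the right grow it rises to $28/3$, and while those on the left grow it falls back to $28/6=14/3$. So its lower limit is $14/3$, its upper limit is $28/3$, and the swing (upper over lower) is the factor $2$.

With a ratio $\rho>1$ in place of $2$, start from $(1,\rho\mid\rho,\rho^2,\rho^3)$. The lower limit becomes $f(\rho)=\dfrac{\rho(1+\rho+\rho^2)}{1+\rho}$ and the upper limit is $\rho f(\rho)$. A larger lower limit is paid for by a larger swing.

Is this the best price? Suppose only a swing of $2$ is allowed: can the lower limit be pushed above $14/3$? If we freeze the first number at $0$, it can: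
$$(0,1\mid 1,2,4)\to(0,1\mid 2,4,8)\to(0,2\mid 2,4,8)$$
has $\chi$ moving between $7$ and $14$, again with swing $2$. But the first number is stuck at $0$. The real question imposes that *every* number tends to infinity. Then the first number must be raised now and then, perhaps very rarely. What does this cost? The conjecture below says, for our five numbers, that rarity does not help: the ratio-$\rho$ system is optimal. We shall see that this is false, that a swing of $2$ allows a lower limit of exactly $5$ and no more, and that the same analysis settles for which parameters the conjecture holds.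

## 2. $n$-systems, the quotients $\chi_j$, and the set $\tilde S$

Throughout, $n\ge3$.

**Definition 1 ($n$-system).** Following Roy, for $I=[q_0,\infty)$ with $q_0\ge0$, an $n$-system on $I$ is a continuous, piecewise linear map $\mathbf P=(P_1,\dots,P_n):I\to\mathbb R^n$ (breakpoints are locally finite) such that:

* (S1) for each $q\in I$, $0\le P_1(q)\le\cdots\le P_n(q)$ and $P_1(q)+\cdots+P_n(q)=q$;
* (S2) on each open subinterval of $I$ on which $\mathbf P$ is differentiable, there is an index $r$ such that $P_r$ has slope $1$ there while all other components are constant;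
* (S3) if $q$ is an interior point of $I$ at which $\mathbf P$ is not differentiable, and $r,s$ are the indices with $P_r'(q^-)=1$ and $P_s'(q^+)=1$, and if $r<s$, then $P_r(q)=P_{r+1}(q)=\cdots=P_s(q)$.

The system is *proper* if $P_1(q)\to\infty$ as $q\to\infty$.

The index of the component with slope $1$ is called the *active index*. It may drop freely, but it may rise from $r$ to $s$ only at a point where all of $P_r,\dots,P_s$ coincide. For instance, from $(1,3,4)$ we may raise $P_1$ to $3$ and then pass to $P_2$, but we may not raise $P_1$ only to $2$ and then pass to $P_2$, since then $P_1=2\ne3=P_2$. The doubling motion of Section 1 is a proper $5$-system: each rise of the active index happens at a tie (including the rise from $2$ to $3$ at $(2,4\mid4,8,16)$), and the passage from index $5$ to index $1$ is a drop. The frozen motion is a $5$-system that is not proper.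

**Definition 2 (the quotients and the spectrum).** Let $1\le j\le n-1$, put $m=n-j$, and
$$M=P_1+\dots+P_j,\qquad N=P_{j+1}+\dots+P_n,\qquad \chi_j=N/M .$$
For a proper $\mathbf P$ put $\underline\chi_j(\mathbf P)=\liminf_{q\to\infty}\chi_j(q)$ and $\overline\chi_j(\mathbf P)=\limsup_{q\to\infty}\chi_j(q)$ in $[0,\infty]$. The *spectrum* of $(\underline\chi_j,\overline\chi_j)$ is the set of all pairs $(\underline\chi_j(\mathbf P),\overline\chi_j(\mathbf P))$, with $\mathbf P$ ranging over all proper $n$-systems.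

By Roy's theorem this coincides with the corresponding spectrum of the exponents attached to points of $\mathbb R^n$ via the parametric geometry of numbers. We work only with systems.

Write $R_r(g)=1+g+\dots+g^{r-1}$, and for $1\le\rho<\infty$
$$f_j(\rho)=\frac{\sum_{k=j-1}^{n-2}\rho^k}{\sum_{k=0}^{j-1}\rho^k}=\frac{\rho^{j-1}R_m(\rho)}{R_j(\rho)}=\frac{R_m(\rho)}{R_j(1/\rho)},\qquad f_j(\infty)=\lim_{\rho\to\infty}f_j(\rho). \tag{1}$$
For $n=5$, $j=2$ this is the $f$ of Section 1. The last form of (1) shows that $f_j$ is continuous and strictly increasing on $[1,\infty)$: the numerator is strictly increasing if $m\ge2$ and constant if $m=1$, the denominator is nonincreasing, and it is strictly decreasing if $j\ge 2$, which holds when $m=1$. Also $f_j(1)=m/j$, while $f_j(\infty)=\infty$ if $m\ge2$ and $f_j(\infty)=1$ if $m=1$. For a proper system, (S1) gives $N\ge mP_{j+1}\ge mP_j\ge\frac mjM$, so $\underline\chi_j\ge m/j$. If $m=1$, then also $\underline\chi_j\le1$, because there are arbitrarily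 large $q$ with $P_j(q)=P_n(q)$ (this is shown at the start of Section 6), and there $N=P_j\le M$. So there is always a unique $\rho_j\in[1,\infty]$ with $\underline\chi_j=f_j(\rho_j)$.

We use $\infty\cdot x=\infty$ for $x>0$. The following statement comes from the text "Parametric Geometry of Numbers" (https://ruor.uottawa.ca/bitstreams/9b19e4bf-84cc-413d-8ff9-ae06014ce32f/download).

**Conjecture (Version II).** Let $n\ge3$ and $j\in\{1,\dots,n-1\}$. The spectrum of $(\underline\chi_j,\overline\chi_j)$ is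
$$\tilde S=\{(x,y)\in[0,\infty]^2\mid\text{there exists }\rho\in[1,\infty]\text{ such that }x=f_j(\rho)\text{ and }y\ge\rho x\}.$$

In small cases: for $(n,j)=(3,1)$ we have $f_1(\rho)=1+\rho$, and for finite $x,y$ the conjectured condition is $2\le x\le1+y/x$. For $(n,j)=(4,2)$ we have $f_2(\rho)=\rho(1+\rho)/(1+\rho)=\rho$, and the condition is $x\ge1$, $y\ge x^2$. For instance, doubling from $(1,2\mid2,4)$ gives $(1,2\mid 4,8)$ and then $(2,4\mid4,8)$, hence the pair $(2,4)$, on the boundary $y=x^2$.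

The correct price function in the middle range $2\le j\le n-2$ will be
$$E_m(g)=R_m(g)-g^{m-2}\qquad(m\ge2),$$
so that $E_2(g)=g$, $E_3(g)=1+g^2$, and in general
$$E_{m+1}(g)=1+gR_m(g)-g\cdot g^{m-2}=1+gE_m(g). \tag{2}$$
By (2) and induction, $E_m$ is continuous and strictly increasing on $[1,\infty)$, $E_m(g)\ge1$, and $E_m(\infty)=\infty$. Moreover $E_m(2)=2^m-1-2^{m-2}=3\cdot2^{m-2}-1$.

**Theorem 1.** For $n=5$, $j=2$, the pair $(5,10)$ is in the spectrum and not in $\tilde S$. So the conjecture is false.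

**Theorem 2.** For all $n\ge3$ and $1\le j\le n-1$, $\tilde S$ is contained in the spectrum.

**Theorem 3.** Let $\mathbf P$ be a proper $n$-system, $x=\underline\chi_j(\mathbf P)$, $y=\overline\chi_j(\mathbf P)<\infty$, $g=y/x$. Then (i) if $j=1$: $x\le f_1(g)$; (ii) if $j=n-1$: $x\le f_{n-1}(g)$; (iii) if $2\le j\le n-2$: $x\le E_m(g)$.

**Theorem 4.** Let $2\le j\le n-2$. The part of the spectrum with $x\ge E_m(2)=3\cdot2^{m-2}-1$ is exactly
$$\{(E_m(g),y):2\le g\le\infty,\ y\ge gE_m(g)\}.$$

**Corollary 5.** The conjecture is true for $(n,j)$ if and only if $j=1$, or $j=n-1$, or $(n,j)=(4,2)$. In all other cases the spectrum strictly contains $\tilde S$, and their sections differ over every finite $x\ge3\cdot2^{m-2}-1$.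

In particular $n=5$ is the smallest $n$ for which the conjecture fails. For $2\le j\le n-2$, $(n,j)\neq(4,2)$ and $x<3\cdot2^{m-2}-1$, these notes do not determine the spectrum. There we have only Theorems 2 and 3(iii).

## 3. From a list of states to a proper system

All examples will be described by snapshots, taken when $P_j=P_{j+1}$ and the motion is about to cross the bar. This section says which lists of snapshots come from a proper system.

**Lemma R.** For $k\ge0$ let $0\le a_1^{(k)}\le\dots\le a_j^{(k)}=c_k=u_1^{(k)}\le\dots\le u_m^{(k)}$, with $c_0>0$, be such that for each $k$: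

* (T1) for some $s\in\{1,\dots,j\}$: $a_r^{(k+1)}=a_r^{(k)}$ for $r<s$, and $a_r^{(k+1)}=a_{r+1}^{(k)}$ for $s\le r<j$;
* (T2) $u_r^{(k+1)}\ge u_{r+1}^{(k)}$ for $1\le r<m$, and $u_m^{(k+1)}\ge u_m^{(k)}$.

Suppose $a_1^{(k)}\to\infty$. Put $M_k=\sum_ra_r^{(k)}$, $N_k=\sum_ru_r^{(k)}$. Then some proper $n$-system has $\underline\chi_j=\liminf N_k/M_k$ and $\overline\chi_j=\limsup N_{k+1}/M_k$.

In words: on the left, one entry $a_s$ is deleted and the new value $c_{k+1}$ is appended; on the right, each entry climbs at least to the old value of its upper neighbor. The doubling system has $s=1$ and equality $u_r^{(k+1)}=u_{r+1}^{(k)}$ for $r<m$.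

*Proof.* By (T2), $c_{k+1}=u_1^{(k+1)}\ge c_k$: if $m\ge2$ then $u_1^{(k+1)}\ge u_2^{(k)}\ge u_1^{(k)}$, and if $m=1$ the second part of (T2) says it. We move from $(a^{(k)},u^{(k)})$ to $(a^{(k+1)},u^{(k+1)})$ in two phases, always with exactly one component of slope $1$.

**Step 1 (N-phase: move the right side).** Raise $P_{j+1}$ from $u_1^{(k)}$ to $u_2^{(k)}$, then $P_{j+2}$ from $u_2^{(k)}$ to $u_3^{(k)}$, and so on, and finally $P_n$ from $u_m^{(k)}$ to $u_m^{(k+1)}$. The active index runs through $j+1,\dots,n$, and each switch $t\to t+1$ occurs where $P_t=P_{t+1}$. Now $P_{j+r}=u_{r+1}^{(k)}$ for $r<m$. Then, for $r=m-1,m-2,\dots,1$ in turn, raise $P_{j+r}$ from $u_{r+1}^{(k)}$ to $u_r^{(k+1)}$. The order is kept, because $u_r^{(k+1)}\le u_{r+1}^{(k+1)}=P_{j+r+1}$ at that moment. Here the active index only drops. At the end the right side is $u^{(k+1)}$.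

**Step 2 (M-phase: move the left side).** Switch down to the index $s$ of (T1). Raise $P_s$ from $a_s^{(k)}$ to $a_{s+1}^{(k)}$, then $P_{s+1}$ from $a_{s+1}^{(k)}$ to $a_{s+2}^{(k)}$, and so on, and finally $P_j$ from $a_j^{(k)}=c_k$ to $c_{k+1}$. Again each switch $t\to t+1$ occurs where $P_t=P_{t+1}$. The left side has become $a^{(k+1)}$. Now $P_j=P_{j+1}=c_{k+1}$, so the switch $j\to j+1$ that opens the next N-phase also occurs at a tie.

**Step 3 (check that this is a proper $n$-system).** Start at $q_0=M_0+N_0$ and let $q$ be the coordinate sum. (S1) and (S2) are clear. For (S3), note that some pieces above may have length $0$. Only finitely many switches occur at any given $q$, because $M_k+N_k\to\infty$; so breakpoints are locally finite. Delete the pieces of length $0$. Suppose the active index then passes at $q$ from $r$ to $s'>r$. Behind this passage is a finite chain of switches, all at the same $q$, leading from $r$ to $s'$. Every upward switch in the chain has the form $t\to t+1$, so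 every $t$ with $r\le t<s'$ is crossed by such a switch, and it occurs at a tie $P_t(q)=P_{t+1}(q)$. Hence $P_r(q)=\dots=P_{s'}(q)$, which is (S3). The system is proper since $a_1^{(k)}\to\infty$ and $P_1$ is nondecreasing.

**Step 4 (read off the limits).** We have $M_k\ge c_k\ge c_0>0$. In an N-phase $M$ is constant and $N$ grows, so $\chi_j$ is nondecreasing; in an M-phase it is nonincreasing. Its value is $N_k/M_k$ at the $k$-th state and $N_{k+1}/M_k$ between the phases. So these two sequences carry the lower and upper limits. $\square$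

## 4. Systems governed by one sequence, and Theorem 2

The doubling system is the case $v_i=2^i$ of the following family, which already fills $\tilde S$.

Let $(v_i)_{i\ge1}$ be positive, nondecreasing and unbounded. For $k\ge j$ put $a_r^{(k)}=v_{k-j+r}$ $(1\le r\le j)$ and $u_r^{(k)}=v_{k+r-1}$ $(1\le r\le m)$. Then $a_j^{(k)}=v_k=u_1^{(k)}$. Also $a_r^{(k+1)}=a_{r+1}^{(k)}$ for $r<j$, so (T1) holds with $s=1$. And $u_r^{(k+1)}=u_{r+1}^{(k)}$ for $r<m$, $u_m^{(k+1)}=v_{k+m}\ge u_m^{(k)}$, so (T2) holds. After a shift of indices Lemma R applies, with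
$$M_k=\sum_{r=0}^{j-1}v_{k-r},\qquad N_k=\sum_{r=0}^{m-1}v_{k+r}.$$
Let $\theta_k=v_{k+1}/v_k$. If all $\theta_k\ge\rho$, then $N_k\ge R_m(\rho)v_k$ and $M_k\le R_j(1/\rho)v_k$, so $N_k/M_k\ge f_j(\rho)$. If all ratios among the terms involved equal $\rho$, then $N_k/M_k=f_j(\rho)$ and $N_{k+1}/M_k=\rho f_j(\rho)$.

*Proof of Theorem 2.* Let $(x,y)\in\tilde S$ with $x=f_j(\rho)$, $y\ge\rho x$.

**Step 1 ($\rho<\infty$, $y<\infty$: tune one exceptional ratio).** Consider a two-sided sequence with all ratios $\rho$ except a single one equal to $\sigma\ge\rho$, and let $Y(\sigma)=\max_kN_{k+1}/M_k$. The quotient $N_{k+1}/M_k$ involves only the $n$ terms $v_{k-j+1},\dots,v_{k+m}$, so it differs from $\rho f_j(\rho)$ for only finitely many $k$, and each such value is a continuous function of $\sigma$. Thus $Y$ is continuous, and $Y(\rho)=\rho f_j(\rho)\le y$. If the exceptional ratio is $v_{k+1}/v_k=\sigma$, then $N_{k+1}\ge\sigma v_k$ and $M_k\le jv_k$, so $Y(\sigma)\ge\sigma/j\to\infty$. By the intermediate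 value theorem choose $\sigma\ge\rho$ with $Y(\sigma)=y$.

Now take a one-sided sequence with ratios $\rho$, except $\sigma$ at infinitely many places, all at mutual distance at least $2n$. Each window of $n$ terms meets at most one exceptional ratio, and infinitely many windows meet none. If $\sigma>1$, then $v$ is unbounded. All $N_k/M_k\ge f_j(\rho)$, with equality infinitely often, and $\limsup N_{k+1}/M_k=Y(\sigma)=y$. So $(x,y)$ is in the spectrum. If $\sigma=1$, then $\rho=1$ and $x=y=m/j$. Use $v_k=k$, for which $N_k/M_k\to m/j$ and $N_{k+1}/M_k\to m/j$.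

**Step 2 ($\rho<\infty$, $y=\infty$).** Do the same with exceptional ratios $\sigma_\nu\to\infty$, all $\sigma_\nu\ge\rho$. The lower limit is still $f_j(\rho)$, and $N_{k+1}/M_k\ge\sigma_\nu/j$ at the exceptional places.

**Step 3 ($\rho=\infty$; then $y=\infty$).** Take $\theta_k\to\infty$. Then $N_{k+1}/M_k\ge\theta_k/j\to\infty$. If $m\ge2$, then $N_k\ge v_{k+1}$ and $N_k/M_k\ge\theta_k/j\to\infty=f_j(\infty)$. If $m=1$, then $N_k/M_k=v_k/(v_k+\dots+v_{k-j+1})\to1=f_{n-1}(\infty)$. $\square$

## 5. Raising $P_1$ rarely: the pair $(5,10)$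

Let $n=5$, $j=2$, $m=3$. In the doubling system $P_1$ is raised in every cycle, so $M_k=c_k+c_{k-1}$; the second term is what lowers $\chi$ from $7$ to $14/3$. Let us raise $P_1$ only at rare times.

**First attempt.** Let $e$ be the current value of $P_1$, use states $(e,c_k\mid c_k,c_{k+1},c_{k+2})$, and insist on $M_k=2^k$, that is, $c_k=2^k-e$. At a rare time $i$ we use $s=1$ in (T1): the old $e$ is deleted and the new value is $e'=c_{i-1}$. If $e$ was negligible, $e'\approx2^{i-1}$, and the next values are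
$$c_{i-2}\approx2^{i-2},\quad c_{i-1}\approx2^{i-1},\quad c_i=2^i-e'\approx2^{i-1},\quad c_{i+1}=2^{i+1}-e'\approx3\cdot2^{i-1}.$$
So $c$ stalls for one step. The windows near the stall give
$$\frac{N_{i-2}}{M_{i-2}}\approx1+2+2=5,\qquad \frac{N_{i-1}}{M_{i-1}}\approx1+1+3=5 .$$
From $k=i$ on, until the next stall comes near, $N_k=7\cdot2^k-3e'\ge5.5\cdot2^k$ approximately, since $e'\le2^{i-1}\le2^{k-1}$. So the lower limit is $5$. But deep inside a block $N_k/M_k\approx7$, hence $N_{k+1}/M_k\approx14$. We obtain the pair $(5,14)$, and this is no counterexample: its swing is $2.8$, and $f_2(2.8)=2.8\cdot11.64/3.8>5$, so the $\rho$ with $f_2(\rho)=5$ is less than $2.8$ and $(5,14)\in\tilde S$. The attempt stops exactly here: the stall determines the lower limit, and away from the stall $N_k$ is too large.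

**The remedy.** (T2) does not force $u_3=c_{k+2}$. The top coordinate can be any $t_k\in[c_{k+1},c_{k+2}]$: it is below what the second coordinate must reach next, and above what the third coordinate had before. So we use $t_k$ as a valve and trim $N_k$ to $5\cdot2^k$ wherever it is larger.

*Proof of Theorem 1.*

**Step 1 (the data).** Choose $0=i_0<i_1<i_2<\cdots$ with $i_{\nu+1}-i_\nu\ge3$ and $i_{\nu+1}-i_\nu\to\infty$. Put $e_0=0$ and $e_{\nu+1}=2^{i_{\nu+1}-1}-e_\nu$. By induction $0\le e_\nu\le2^{i_\nu-1}$: if this holds for $\nu$, then $e_\nu\le 2^{i_\nu-1}\le2^{i_{\nu+1}-1}$ gives $0\le e_{\nu+1}\le2^{i_{\nu+1}-1}$. Moreover $e_{\nu+1}\ge2^{i_{\nu+1}-1}-2^{i_\nu-1}\ge2^{i_{\nu+1}-2}\to\infty$. For $i_\nu\le k<i_{\nu+1}$ ("block $\nu$") put $c_k=2^k-e_\nu$, and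
$$a^{(k)}=(e_\nu,c_k),\qquad u^{(k)}=(c_k,c_{k+1},t_k),$$
where, with $i=i_{\nu+1}$,
$$t_k=\begin{cases}2^{k+1}+2e_\nu&k\le i-3,\\2^{k+1}+e_\nu&k=i-2,\\3\cdot2^k&k=i-1.\end{cases}$$
For example, with $i_1=3$, $i_2=6$, $i_3\ge9$ the first states are
$$\begin{array}{c|l|r|r}k&(a^{(k)}\mid u^{(k)})&M_k&N_k\\\hline0&(0,1\mid1,2,2)&1&5\\1&(0,2\mid2,4,4)&2&10\\2&(0,4\mid4,4,12)&4&20\\3&(4,4\mid4,12,24)&8&40\\4&(4,12\mid12,28,36)&16&76\\5&(4,28\mid28,36,96)&32&160\\6&(28,36\mid36,100,184)&64&320\end{array}$$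
Here $P_1$ is raised from $0$ to $4$ between the states $2$ and $3$, and from $4$ to $28$ between the states $5$ and $6$.

**Step 2 (the states are ordered).** The sequence $c$ is nondecreasing: this is clear inside a block, and for $i=i_{\nu+1}$ we have $c_i=2^i-e_{\nu+1}=2^{i-1}+e_\nu\ge2^{i-1}-e_\nu=c_{i-1}$. In block $\nu$ we have $2e_\nu\le2^{i_\nu}\le2^k$, so $e_\nu\le c_k$. It remains to see that
$$c_{k+1}\le t_k\le c_{k+2}. \tag{3}$$
If $k\le i-3$, then $c_{k+1}=2^{k+1}-e_\nu\le t_k$, and $t_k\le2^{k+2}-e_\nu=c_{k+2}$ because $3e_\nu\le3\cdot2^{k-1}\le2^{k+1}$. If $k=i-2$, then $c_{k+1}=2^{k+1}-e_\nu\le t_k$, and $c_{k+2}=c_i=2^{k+1}+e_\nu=t_k$. If $k=i-1$, then $c_{k+1}=c_i=2^k+e_\nu\le3\cdot2^k$, and $c_{k+2}=2^{k+2}-e_{\nu+1}=2^{k+2}-2^k+e_\nu=3\cdot2^k+e_\nu\ge t_k$.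

**Step 3 (the transitions are legal).** (T2): by (3), $u_1^{(k+1)}=c_{k+1}=u_2^{(k)}$, $u_2^{(k+1)}=c_{k+2}\ge t_k=u_3^{(k)}$, and $u_3^{(k+1)}=t_{k+1}\ge c_{k+2}\ge t_k$. (T1): inside a block take $s=2$. From $k=i_{\nu+1}-1$ to $k+1=i_{\nu+1}$ take $s=1$, which is legal since $e_{\nu+1}=2^{i_{\nu+1}-1}-e_\nu=c_{i_{\nu+1}-1}$.

**Step 4 (the sums).** Clearly $M_k=2^k$. If $k\le i-3$, then $N_k=(2^k-e_\nu)+(2^{k+1}-e_\nu)+(2^{k+1}+2e_\nu)=5\cdot2^k$. If $k=i-1$, then $N_k=(2^k-e_\nu)+(2^k+e_\nu)+3\cdot2^k=5\cdot2^k$. If $k=i-2$, then $N_k=(2^k-e_\nu)+(2^{k+1}-e_\nu)+(2^{k+1}+e_\nu)=5\cdot2^k-e_\nu$, where $e_\nu/2^k\le2^{i_\nu-1-(i_{\nu+1}-2)}\to0$. Hence $N_k/M_k\to5$ and $N_{k+1}/M_k=2N_{k+1}/M_{k+1}\to10$. Since $a_1^{(k)}=e_\nu\to\infty$, Lemma R puts $(5,10)$ in the spectrum.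

**Step 5 (the pair is outside $\tilde S$).** We have $f_2(2)=14/3<5$. So the unique $\rho$ with $f_2(\rho)=5$ satisfies $\rho>2$ (numerically $\rho\approx2.08$), and $10<5\rho$. Thus $(5,10)\notin\tilde S$. $\square$

## 6. What (S3) forces on consecutive states

Now we want upper bounds for $x$ valid for every proper system. First we extract states from an arbitrary system and find which parts of (T1), (T2) survive.

Let $\mathbf P$ be a proper $n$-system. Components are nondecreasing. The active index cannot remain $\ge j+1$ forever, since then $P_1$ would be eventually constant. It cannot remain $\le j$ forever, since then $P_{j+1}$ would be eventually constant and $P_1\le P_{j+1}$ bounded. Since breakpoints are locally finite, starting at a large $q$ there are $q_0<q_0'<q_1<q_1'<\cdots\to\infty$ such that the active index is $\ge j+1$ on $(q_i,q_i')$ (an N-phase) and $\le j$ on $(q_i',q_{i+1})$ (an M-phase). At $q_i$ it rises across the bar, so by (S3)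
$$P_j(q_i)=P_{j+1}(q_i)=:c_i .$$
Put $a_r(i)=P_r(q_i)$ for $r\le j$, $u_r(i)=P_{j+r}(q_i)$ for $r\le m$, $M_i=M(q_i)$, $N_i=N(q_i)$. Then $N(q_i')=N_{i+1}$ and $M(q_i')=M_i$. Since $\chi_j$ is monotone on each phase,
$$x:=\underline\chi_j=\liminf N_i/M_i,\qquad y:=\overline\chi_j=\limsup N_{i+1}/M_i. \tag{4}$$

The new feature is that an N-phase need not reach the top. For instance, with $n=3$, $j=1$, the state $(1\mid1,5)$ can move to $(1\mid2,5)$ and then to $(2\mid2,5)$; here the new $u_1=2$ is smaller than the old $u_2=5$. So let $k_i$ be the largest $r$ such that $P_{j+r}$ is nonconstant on $[q_i,q_i']$, and let $s_i$ be the smallest $r\le j$ such that $P_r$ is nonconstant on $[q_i',q_{i+1}]$.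

**Lemma U.** $u_r(i+1)=u_r(i)$ for $r>k_i$, and $u_r(i+1)\ge u_{r+1}(i)$ for $1\le r<k_i$.

*Proof.* The first claim is the definition of $k_i$, together with the fact that right-hand components are constant in the M-phase. Let $r<k_i$, and let $s$ be the active index just after $q_i$. If $s\ge j+r+1$, then at $q_i$ the active index rises from some index $\le j$ to $s$, and (S3) gives $P_{j+r}(q_i)=P_{j+r+1}(q_i)=u_{r+1}(i)$. If $s\le j+r$, then the active index later equals $j+k_i\ge j+r+1$ within the N-phase, so at some $q\in(q_i,q_i')$ it passes from $\le j+r$ to $\ge j+r+1$. By (S3), $P_{j+r}(q)=P_{j+r+1}(q)\ge u_{r+1}(i)$. In both cases $u_r(i+1)\ge u_{r+1}(i)$, as $P_{j+r}$ is nondecreasing. $\square$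

**Lemma L.** $a_r(i+1)=a_r(i)$ for $r<s_i$, and $a_r(i+1)\ge a_{r+1}(i)$ for $s_i\le r<j$.

*Proof.* The first claim is the definition of $s_i$, together with the fact that left-hand components are constant in the N-phase. Let $s_i\le r<j$, and let $r_0\le j$ be the active index just before $q_{i+1}$. If $r_0\le r$, then at $q_{i+1}$ the active index rises from $r_0$ to an index $\ge j+1$, and (S3) gives $P_r(q_{i+1})=P_{r+1}(q_{i+1})\ge a_{r+1}(i)$. If $r_0\ge r+1$, then, since the active index equals $s_i\le r$ at some time in the M-phase, it passes from $\le r$ to $\ge r+1$ at some $q\in(q_i',q_{i+1})$, where $P_r(q)=P_{r+1}(q)\ge a_{r+1}(i)$. Conclude by monotonicity. $\square$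

Since $P_n$ and $P_1$ are unbounded, $k_i=m$ for infinitely many $i$ and $s_i=1$ for infinitely many $i$.

## 7. Upper bounds for $x$ in terms of the swing

**The chain of inequalities when every N-phase reaches the top.** Take $j\ge2$, $m=3$, pretend that all $k_i=3$, and pretend that $N_i\ge xM_i$ and $N_{i+1}\le gxM_i$ hold exactly; then $M_{i+1}\le gM_i$. Choose $p$ with $s_p=1$. By Lemma L, $a_{j-1}(p+1)\ge c_p$, so $M_{p+1}\ge c_p+c_{p+1}$. By Lemma U,
$$u_1(p)+u_2(p)\le c_p+c_{p+1}\le M_{p+1}\le gM_p,$$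
and one step earlier
$$N_{p-1}\le c_{p-1}+u_1(p)+u_2(p)\le M_{p-1}+gM_p\le(1+g^2)M_{p-1}.$$
So $x\le1+g^2=E_3(g)$. For $g=2$ this is the number $5$ of Section 5.

What breaks in general is the use of Lemma U: if $k_p=1$, then $u_2(p)\le c_{p+1}$ may fail. The way around it is to go back to the last step that did reach high enough. In the steps in between, the changes of $N$ and of the lowest right-hand components are *equal*, so these steps can be charged against $N\ge xM$. This is Lemma C.

**Standing notation.** Let $y<\infty$. As seen in Section 2, $x\ge m/j>0$, and $x\le y<\infty$, so $g=y/x\in[1,\infty)$ is defined. Fix $0<x_0<x$ and $y_0>y$, put $g_0=y_0/x_0>1$, and by (4) let $i_0$ be such that for all $i\ge i_0$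
$$N_i\ge x_0M_i,\qquad N_{i+1}\le y_0M_i. \tag{5}$$
It suffices to prove $x_0\le F(g_0)$, with $F$ the function in question, since $F$ is continuous on $[1,\infty)$ and we may let $x_0\to x$, $y_0\to y$. All indices below are $\ge i_0$. Put $S_r(i)=u_1(i)+\dots+u_r(i)$.

**Lemma C.** Let $1\le r<m$, let $S_r(l)\le\kappa M_l$ with $0<\kappa\le x_0$, and let $i<l$ be the last index $<l$ with $k_i\ge r+1$. Then $S_{r+1}(i)\le(1+g_0\kappa)M_i$.

*Proof.* In the steps $i+1,\dots,l-1$ (each from an index to the next) only $u_1,\dots,u_r$ change, by Lemma U. So $S_r(l)-S_r(i+1)=N_l-N_{i+1}\ge0$. With $M_l\le N_l/x_0$ from (5),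
$$S_r(i+1)\le\tfrac\kappa{x_0}N_l-N_l+N_{i+1}=\tfrac\kappa{x_0}N_{i+1}-\bigl(1-\tfrac\kappa{x_0}\bigr)(N_l-N_{i+1})\le\tfrac\kappa{x_0}N_{i+1}\le\kappa g_0M_i .$$
Since $k_i\ge r+1$, Lemma U gives $u_{t+1}(i)\le u_t(i+1)$ for $1\le t\le r$. Summing, $S_{r+1}(i)\le c_i+S_r(i+1)$. Finally $c_i=a_j(i)\le M_i$. $\square$

*Proof of Theorem 3(i): $j=1$.* Here $f_1=R_m$ with $m=n-1\ge2$. Suppose $x_0>R_m(g_0)$. Take a large $l$. As $j=1$, $S_1(l)=c_l=M_l$, so we may start with $\kappa_1=1\le x_0$. Apply Lemma C successively for $r=1,\dots,m-1$, each time at the index just produced, with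
$$\kappa_{r+1}=1+g_0\kappa_r=R_{r+1}(g_0)\le R_m(g_0)<x_0 .$$
Each application goes back at most to the nearest earlier index with $k_i=m$. So if there are at least $m$ indices $i$ with $i_0\le i<l$ and $k_i=m$, all indices produced exist and are $\ge i_0$. At the end we get an $i$ with $N_i=S_m(i)\le R_m(g_0)M_i<x_0M_i$, contradicting (5). $\square$

*Proof of Theorem 3(iii): $2\le j\le n-2$.* Suppose $x_0>E_m(g_0)$. In particular $x_0>1$.

**Step 1 (a cheap start after $P_1$ has been raised).** Let $p$ be large with $s_p=1$. As $j\ge2$, Lemma L with $r=j-1$ gives $a_{j-1}(p+1)\ge a_j(p)=c_p$, so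
$$M_{p+1}\ge c_p+c_{p+1}.$$
Let $i\le p$ be the last index $\le p$ with $k_i\ge2$. In the steps $i+1,\dots,p$ only $u_1$ changes, so $N_{p+1}-N_{i+1}=c_{p+1}-c_{i+1}\ge0$. By Lemma U, $u_2(i)\le u_1(i+1)=c_{i+1}$. Together with $c_i\le c_p$,
$$S_2(i)\le c_i+c_{i+1}=c_i+c_{p+1}-N_{p+1}+N_{i+1}\le M_{p+1}-N_{p+1}+N_{i+1}\le\bigl(\tfrac1{x_0}-1\bigr)N_{p+1}+N_{i+1}.$$
Since $x_0>1$ and $N_{p+1}\ge N_{i+1}$, the right side is at most $\frac1{x_0}N_{i+1}\le g_0M_i$. So $S_2(i)\le\kappa_2M_i$ with $\kappa_2=g_0=E_2(g_0)$.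

**Step 2 (climb to the top).** Apply Lemma C for $r=2,\dots,m-1$ (not at all if $m=2$). By (2), $\kappa_{r+1}=1+g_0\kappa_r=E_{r+1}(g_0)$. The $\kappa_r$ increase to $E_m(g_0)<x_0$, so the hypothesis $\kappa_r\le x_0$ always holds. If $p$ is large enough, enough indices with $k_i=m$ lie between $i_0$ and $p$, and all indices produced are $\ge i_0$. We get an $i$ with $N_i=S_m(i)\le E_m(g_0)M_i<x_0M_i$, contradicting (5). $\square$

*Proof of Theorem 3(ii): $j=n-1$, $m=1$.* Now the right side is the single component $P_n$ and $N_i=c_i$. So we climb on the left side instead, from the bar downward and forward in time.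

**Step 1 (notation).** Put $b_r(i)=a_{j+1-r}(i)$, so $b_1(i)=c_i$, and $B_r=b_1+\dots+b_r$, $h_i=j+1-s_i$. Lemma L says: in the step $i\to i+1$, $b_r$ is unchanged for $r>h_i$, and $b_{r+1}(i+1)\ge b_r(i)$ for $1\le r<h_i$.

**Step 2 (one rung).** Claim: if $B_r(l)\ge\kappa c_l$ with $1\le r<j$ and $\kappa>0$, and $i\ge l$ is the first index $\ge l$ with $h_i\ge r+1$, then $B_{r+1}(i+1)\ge(1+\kappa/g_0)c_{i+1}$. First, $\kappa c_l\le B_r(l)\le M_l\le N_l/x_0=c_l/x_0$, so $\kappa x_0\le1$. In the steps $l,\dots,i-1$ only $b_1,\dots,b_r$ change, so $B_r(i)-B_r(l)=M_i-M_l\ge0$, and with $c_l=N_l$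
$$B_r(i)\ge\kappa N_l+M_i-M_l\ge\kappa x_0M_l+M_i-M_l\ge\kappa x_0M_i\ge\kappa x_0\frac{N_{i+1}}{y_0}=\frac{\kappa}{g_0}c_{i+1}.$$
The third inequality is $(1-\kappa x_0)(M_i-M_l)\ge0$. Finally, as $r<h_i$, $B_{r+1}(i+1)=b_1(i+1)+\sum_{t=1}^rb_{t+1}(i+1)\ge c_{i+1}+B_r(i)$. This proves the claim.

**Step 3 (climb).** Start at any index $\ge i_0$ with $B_1=c$, $\kappa_1=1$, and iterate for $r=1,\dots,j-1$, with $\kappa_{r+1}=1+\kappa_r/g_0=R_{r+1}(1/g_0)$. The required indices exist, because $s_i=1$, that is $h_i=j$, infinitely often. We get an index $i$ with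
$$M_i=B_j(i)\ge R_j(1/g_0)c_i=R_j(1/g_0)N_i\ge R_j(1/g_0)x_0M_i .$$
So $x_0\le1/R_j(1/g_0)=f_{n-1}(g_0)$. $\square$

## 8. The exact spectrum for $x\ge3\cdot2^{m-2}-1$

Let $2\le j\le n-2$, so $m\ge2$. We prove Theorem 4. One inclusion is Theorem 3, and the other generalizes the construction of Section 5, with a valve $t_k$ chosen automatically and with exceptional ratios as in Section 4 to raise $y$. We use repeatedly that $r\le2^{r-1}$ for integers $r\ge1$.

**Step 1 (the spectrum is not larger).** Let $(x,y)$ be in the spectrum with $E_m(2)\le x<\infty$. Write $x=E_m(g)$ with $g\ge2$. If $y<\infty$, Theorem 3(iii) gives $E_m(g)\le E_m(y/x)$, so $y\ge gx$, since $E_m$ is strictly increasing. If $y=\infty$, then $y\ge gx$ trivially. If $x=\infty$, then $y=\infty$, and we have the point with $g=\infty$. Conversely $(\infty,\infty)$ is in the spectrum by Theorem 2, because $f_j(\infty)=\infty$.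

It remains to realize $(x,y)$ when $2\le g<\infty$, $x=E_m(g)$, $gx\le y\le\infty$.

**Step 2 (the data).** We want $M_k$ to equal a prescribed, essentially geometric sequence $G_k$. Choose times $0=i_0<i_1<p_1<i_2<p_2<i_3<\cdots$ whose consecutive differences are $\ge2m$ and tend to infinity, and numbers $\sigma_\nu\ge g$, fixed later. Let $G_0=1$, $G_{k+1}=\theta_kG_k$ with $\theta_{p_\nu}=\sigma_\nu$ and $\theta_k=g$ otherwise. Put $e_\nu=0$ for $\nu\le0$, and inductively
$$B_\nu=\sum_{l=0}^{j-2}e_{\nu-l},\qquad c_k=G_k-B_\nu\ \ (i_\nu\le k<i_{\nu+1}),\qquad e_{\nu+1}=c_{i_{\nu+1}-1}.$$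
The $e$'s will be the stored lower coordinates, $j-1$ at a time, and $B_\nu$ is their sum. We claim $e_{\nu+1}\ge 0$ for $\nu\ge0$, $B_0=0$, and
$$0\le B_\nu\le G_{i_\nu-1}\quad(\nu\ge1). \tag{6}$$
Indeed $B_0=0$ is clear. Assume that all $e$'s up to $e_\nu$ are nonnegative and that $B_\nu\le G_{i_\nu-1}$ (or $\nu=0$). Then $e_{\nu+1}=G_{i_{\nu+1}-1}-B_\nu\ge0$, and
$$B_{\nu+1}=B_\nu-e_{\nu-j+2}+(G_{i_{\nu+1}-1}-B_\nu)=G_{i_{\nu+1}-1}-e_{\nu-j+2}\le G_{i_{\nu+1}-1}.$$

**Step 3 (monotonicity).** By (6), $c_k\le G_k$. The sequence $c$ is nondecreasing: this is clear inside blocks, and for $i=i_{\nu+1}$ we have $c_i\ge G_i-G_{i-1}\ge G_{i-1}\ge c_{i-1}$, since $G_i\ge gG_{i-1}$ and $g\ge2$. In block $\nu\ge1$ we have $G_{i_\nu-1}\le G_{i_\nu}/g\le G_k/g$, so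
$$c_k\ge(1-1/g)G_k. \tag{7}$$
Hence $c_k\to\infty$ and $e_\nu\to\infty$. Since $e_\nu=c_{i_\nu-1}$ for $\nu\ge1$ and $c$ is nondecreasing, the $e_\nu$ are nondecreasing and $e_\nu\le c_k$ in block $\nu$.

**Step 4 (the states).** For $i_\nu\le k<i_{\nu+1}$ put
$$a^{(k)}=(e_{\nu-j+2},\dots,e_\nu,c_k),\qquad u^{(k)}=(c_k,c_{k+1},\dots,c_{k+m-2},t_k),$$
where $t_k$ is the point of $[c_{k+m-2},c_{k+m-1}]$ nearest to $xG_k-\sum_{r=0}^{m-2}c_{k+r}$. The states are ordered by Step 3, and $c_0=1>0$.

(T1): inside a block take $s=j$, as only the last entry changes. On entering block $\nu+1$ take $s=1$: the new lower entries $e_{\nu-j+3},\dots,e_\nu,e_{\nu+1}$ are the old $a_2,\dots,a_j$, because $e_{\nu+1}=c_{i_{\nu+1}-1}$. (T2): for $r\le m-2$, $u_r^{(k+1)}=c_{k+r}=u_{r+1}^{(k)}$. Next, $u_{m-1}^{(k+1)}=c_{k+m-1}\ge t_k=u_m^{(k)}$. And $u_m^{(k+1)}=t_{k+1}\ge c_{k+m-1}\ge t_k=u_m^{(k)}$. Also $a_1^{(k)}=e_{\nu-j+2}\to\infty$. So Lemma R applies. Moreover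
$$M_k=B_\nu+c_k=G_k,$$
and $N_k$ is the point nearest to $xG_k$ in $[W_k^-,W_k^+]$, where
$$W_k^+=\sum_{r=0}^{m-1}c_{k+r},\qquad W_k^-=\sum_{r=0}^{m-2}c_{k+r}+c_{k+m-2}.$$
(For $j=2$, $m=3$, $g=2$, and with no exceptional ratios, these are the states of Section 5.)

**Step 5 (lower estimate: $N_k\ge(x-\eta_k)G_k$ with $\eta_k\to0$).** Since $N_k\ge\min(xG_k,W_k^+)$, we bound $W_k^+$ from below. Recall $x=R_m(g)-g^{m-2}$ and that all $\theta_k\ge g$.

Suppose first that $k,\dots,k+m-1$ lie in one block $\nu$. If $\nu\ge1$, then by (6) and $G_{i_\nu-1}\le G_k/g$,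
$$W_k^+\ge R_m(g)G_k-mG_{i_\nu-1}\ge\bigl(R_m(g)-\tfrac mg\bigr)G_k\ge xG_k,$$
because $m\le2^{m-1}\le g^{m-1}$, that is, $m/g\le g^{m-2}$. If $\nu=0$, then $B_0=0$ and $W_k^+\ge R_m(g)G_k\ge xG_k$.

Otherwise $k<i\le k+m-1$ with $i=i_{\nu+1}$ and $k$ in block $\nu$; there is only one such $i$, since blocks are longer than $m$. Put $q=k+m-i\in\{1,\dots,m-1\}$, the number of window indices in block $\nu+1$. All exceptional places are at distance at least $2m$ from $i$, so all ratios in the window equal $g$, and $G_{i-1}=g^{i-1-k}G_k=g^{m-1-q}G_k$. By (6), $B_{\nu+1}\le G_{i-1}$, so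
$$W_k^+\ge R_m(g)G_k-qG_{i-1}-mB_\nu=\bigl(R_m(g)-qg^{m-1-q}\bigr)G_k-mB_\nu\ge xG_k-mB_\nu,$$
because $q\le2^{q-1}\le g^{q-1}$, that is, $qg^{m-1-q}\le g^{m-2}$. Here $B_0=0$, and for $\nu\ge1$ we have $B_\nu/G_k\le G_{i_\nu-1}/G_k\le g^{-(k-i_\nu+1)}$, which tends to $0$ as $\nu\to\infty$, since $k>i_{\nu+1}-m$ and $i_{\nu+1}-i_\nu\to\infty$.

**Step 6 (upper estimate away from the exceptional places).** Call $k$ *free* if no $p_\nu$ lies in $\{k-1,\dots,k+m-1\}$. For free $k$, since $c\le G$ and the ratios in the window are $g$,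
$$W_k^-\le\bigl(R_{m-1}(g)+g^{m-2}\bigr)G_k\le xG_k,$$
because $x=R_{m-1}(g)+g^{m-1}-g^{m-2}$ and $2g^{m-2}\le g^{m-1}$. Hence $N_k\le xG_k$. With Step 5, for free $k\to\infty$,
$$N_k/M_k\to x,\qquad N_k/M_{k-1}=gN_k/G_k\to gx .$$
There are infinitely many free $k$ (for example $k=i_\nu$). So, with Step 5 again, $\liminf N_k/M_k=x$, whatever the choice of the $\sigma_\nu\ge g$.

**Step 7 (tune the upper limit, $y<\infty$).** Take all $\sigma_\nu=\sigma\ge g$. For non-free $k$ we have $d:=p_\nu-k\in\{-1,\dots,m-1\}$ for some $\nu$. The indices $k-1,\dots,k+m-1$ lie in block $\nu$ and, by (6), $B_\nu/G_k\le g^{-(k-i_\nu+1)}\to0$, because $p_\nu-i_\nu\to\infty$. So for each fixed $d$ the quotients $W_k^\pm/G_k$ converge to the values obtained by replacing $c$ by $G$, which are continuous in $\sigma$. The nearest point to $x$ in an interval depends continuously on the endpoints, and $G_k/G_{k-1}$ is $\sigma$ if $d=-1$ and $g$ otherwise. Hence $N_k/M_{k-1}$ converges, for each $d$, to a continuous function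 of $\sigma$. At $\sigma=g$ the limit is $gx$, since $R_{m-1}(g)+g^{m-2}\le x\le R_m(g)$, so that the nearest point to $x$ is $x$ itself. For $d=-1$ (that is, $k=p_\nu+1$) the ratios inside the window are all $g$, and the limit is $\sigma x$.

Let $Y(\sigma)$ be the maximum of these $m+1$ limits. Since $\sigma x\ge gx$, Step 6 gives $\limsup N_{k+1}/M_k=Y(\sigma)$. The function $Y$ is continuous, $Y(g)=gx$, and $Y(\sigma)\ge\sigma x\to\infty$. Choose $\sigma\ge g$ with $Y(\sigma)=y$. By Lemma R, $(x,y)$ is in the spectrum.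

**Step 8 (the case $y=\infty$).** Take $\sigma_\nu\to\infty$. By Step 5, $N_{p_\nu+1}/M_{p_\nu}=\sigma_\nu N_{p_\nu+1}/G_{p_\nu+1}\ge\sigma_\nu(x-\eta_{p_\nu+1})\to\infty$, and the lower limit is still $x$. So $(x,\infty)$ is in the spectrum. $\square$

## 9. The pairs $(n,j)$ for which the spectrum equals $\tilde S$

*Proof of Corollary 5.*

**Step 1 (the true cases).** By Theorem 2 we need only show that the spectrum is contained in $\tilde S$. Let $(x,y)$ be in the spectrum, and write $x=f_j(\rho)$. If $y=\infty$, then $y\ge\rho x$ trivially. Let $y<\infty$ and $g=y/x\in[1,\infty)$. If $j=1$ or $j=n-1$, Theorem 3 gives $f_j(\rho)\le f_j(g)$, so $\rho\le g$. If $(n,j)=(4,2)$, then $f_2(\rho)=\rho$ and Theorem 3(iii) gives $\rho=x\le E_2(g)=g$. In each case $y=gx\ge\rho x$.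

**Step 2 (the false cases: compare $f_j$ with $E_m$).** Let $2\le j\le n-2$, $(j,m)\ne(2,2)$, $2\le g<\infty$. Since $R_j(1/g)\ge1+1/g$,
$$f_j(g)=\frac{R_m(g)}{R_j(1/g)}\le\frac{R_m(g)}{1+1/g}=R_m(g)-\frac{R_m(g)}{1+g}\le R_m(g)-g^{m-2}=E_m(g).$$
The first inequality is strict if $j\ge3$. The second is equivalent to $g^{m-1}+g^{m-2}\le R_m(g)$, which is true for $m\ge2$ and strict if $m\ge3$. As $(j,m)\ne(2,2)$, at least one is strict, so $f_j(g)<E_m(g)$.

**Step 3 (points outside $\tilde S$).** Put $x=E_m(g)$. As $f_j$ is continuous and increases strictly to $\infty$, there is a unique $\rho$ with $f_j(\rho)=x$; it is finite, and $\rho>g$ by Step 2. By Theorem 4, all $(x,y)$ with $gx\le y<\rho x$ are in the spectrum, and they are not in $\tilde S$. Every finite $x\ge E_m(2)=3\cdot2^{m-2}-1$ has the form $E_m(g)$ with $2\le g<\infty$, so the sections differ over every such $x$. Since $\tilde S$ is contained in the spectrum by Theorem 2, the inclusion is strict. $\square$
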